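\title{Degree determinacy for Zermelo degrees fails in $L(\mathcal P(\lambda))$}

\begin{abstract}
Let $\lambda$ be an uncountable cardinal. A set $x\subseteq\lambda$ is Zermelo reducible to $y\subseteq\lambda$ if $x$ appears in $L_{\eta}[y]$, where $\eta>\lambda$ is least such that $L_\eta[y]$ is a model of Zermelo set theory with Choice. We prove in ZFC that for singular $\lambda$ the model $L(\mathcal P(\lambda))$ contains a degree-invariant subset of $\mathcal P(\lambda)$ such that neither it nor its complement contains a cone. Together with the known regular case this confirms, for every uncountable $\lambda$, the conjecture that degree determinacy for Zermelo degrees fails in $L(\mathcal P(\lambda))$. For singular $\lambda$ we obtain more: for every nonzero cardinal $\rho<\lambda$ there is a partition of $\mathcal P(\lambda)$ into $\rho$ degree-invariant sets, each meeting every cone and all definable over $H(\lambda^+)$ from one subset of $\lambda$; moreover Zermelo set theory may be replaced by a wide class of recursive theories.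
\end{abstract}

\section{The question and the answer}

We work in ZFC. Let $\lambda$ be an uncountable cardinal. Write ZC for Zermelo set theory with the Axiom of Choice. For $y\subseteq\lambda$, an ordinal $\eta>\lambda$ is a \emph{Zermelo ordinal for $y$} if $L_\eta[y]\models\mathrm{ZC}$, and $\eta^y$ denotes the least one. For $x,y\subseteq\lambda$ put
\[
x\le_Z y\iff x\in L_{\eta^y}[y],\qquad x\equiv_Z y\iff x\le_Z y\text{ and }y\le_Z x .
\]
So $x\le_Z y$ says that $x$ is constructed from $y$ before the first level beyond $\lambda$ of the hierarchy over $y$ that is a model of Zermelo set theory. The $\equiv_Z$-classes are the \emph{Zermelo degrees at $\lambda$}, and $\mathcal D_Z$ is their partial order. A \emph{cone} is a set $\{x\subseteq\lambda:x\ge_Z a\}$ with \emph{base} $a\subseteq\lambda$. A set $A\subseteq\mathcal P(\lambda)$ is \emph{degree invariant} if $x\in A$ and $x\equiv_Z y$ imply $y\in A$. \emph{Degree determinacy}, $\mathrm{Det}_\lambda(\mathcal D_Z)$, is the statement that for every degree-invariant $A\subseteq\mathcal P(\lambda)$, either $A$ or $\mathcal P(\lambda)\setminus A$ contains a cone. All these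 notions are evaluated inside the model under consideration.

In $V$ itself determinacy is easily refuted with the Axiom of Choice, at least for singular $\lambda$ (Remark~\ref{rem:bernstein}). The question becomes interesting in $L(\mathcal P(\lambda))$, the smallest transitive model of ZF that contains all ordinals and all subsets of $\lambda$: a set built by an arbitrary choice need not belong to it. The following is posed as a conjecture in \cite{HDT}.

\medskip
\noindent\textbf{Conjecture.} \emph{$L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$ for every uncountable cardinal $\lambda$.}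
\medskip

The following known result is quoted with the problem.

\begin{proposition}[Known result]\label{prop:known}
If $\lambda>\omega$ is a regular cardinal, or a strong limit singular cardinal of uncountable cofinality, then $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.
\end{proposition}

We prove the conjecture. The new part is the singular case, with no hypothesis on cardinal arithmetic or on $\mathrm{cf}(\lambda)$.

\begin{theorem}\label{thm:main}
If $\lambda$ is singular, then $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.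
\end{theorem}

\begin{corollary}\label{cor:main}
For every uncountable cardinal $\lambda$, $L(\mathcal P(\lambda))\models\neg\mathrm{Det}_\lambda(\mathcal D_Z)$.
\end{corollary}

\begin{proof}
For singular $\lambda$ this is Theorem~\ref{thm:main}; for regular $\lambda$ it is the regular case of Proposition~\ref{prop:known}.
\end{proof}

Apart from textbook facts, the regular case of Proposition~\ref{prop:known} is the only outside result used. The proof of Theorem~\ref{thm:main} uses almost nothing about ZC and gives a stronger conclusion. For a theory $T$ in the language of set theory such that every $y\subseteq\lambda$ has a limit ordinal $\eta>\lambda$ with $L_\eta[y]\models T$, let $\eta^y$ be the least such $\eta$, and define $\le_T$, $\equiv_T$, cones and degree invariance from it as above. Degree invariance is meant literally, as closure under $\equiv_T$; we do not need to know that $\equiv_T$ is transitive. For $T=\mathrm{ZC}$ the word ``limit'' changes nothing (Lemma~\ref{lem:zc}).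

\begin{theorem}\label{thm:strong}
Let $\lambda$ be singular, and let $T$ be a recursive theory in the language of set theory such that every $y\subseteq\lambda$ has a limit ordinal $\eta>\lambda$ with $L_\eta[y]\models T$. Then for every nonzero cardinal $\rho<\lambda$ there is a partition of $\mathcal P(\lambda)$ into $\rho$ sets that are degree invariant for $\equiv_T$, each of which meets every cone. The partition can be chosen uniformly definable over $(H(\lambda^+),\in)$ from a parameter in $\mathcal P(\lambda)$.

Consequently degree determinacy for these degrees fails in $L(\mathcal P(\lambda))$, and in every transitive model $W\subseteq V$ of $\mathrm{ZF}$ with $\mathrm{Ord}\cup\mathcal P(\lambda)\subseteq W$, already for sets definable over $H(\lambda^+)$ from a subset of $\lambda$.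
\end{theorem}

\subsection*{What has to be built}

Any $\lambda$ subsets of $\lambda$ can be coded into one, so any $\lambda$ cones have a common point. Hence, if determinacy held in $L(\mathcal P(\lambda))$, every degree-invariant function $f\colon\mathcal P(\lambda)\to\lambda$ in that model would be constant on a cone: otherwise for each $i<\lambda$ the set $\{y:f(y)\ne i\}$ contains a cone, and a point in all these cones (their bases being chosen in $V$) has no value. To refute determinacy we therefore look for a \emph{small} invariant of degrees, an ordinal below some fixed $\nu<\lambda$, that can be increased beyond any bound below $\nu$ inside every cone.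

The natural invariants are not small ordinals. Let $\mu=\mathrm{cf}(\lambda)$ and let $\langle\kappa_\alpha:\alpha<\mu\rangle$ be a sequence of regular cardinals cofinal in $\lambda$. The structure $L_{\eta^y}[y]$ is generated by the ordinals below $\lambda$ together with $\lambda$ and $y$. One can form, for each $\alpha$, a hull of size less than $\kappa_\alpha$ and record the supremum of its ordinals below $\kappa_\alpha$. If $y\equiv_Z z$, then $y$ and $z$ are definable from one another with finitely many ordinals below $\lambda$ as parameters, so the two records should agree for all large $\alpha$. The invariant obtained is thus an element of $\prod_\alpha\kappa_\alpha$ modulo bounded subsets of $\mu$, far from an ordinal below $\lambda$.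

The idea is to attach not one but $\nu$ such records to $y$, where $\nu$ is a regular cardinal with $\mu<\nu<\lambda$. For each $\alpha$ they form an increasing $\nu$-sequence below $\kappa_\alpha$. Comparing this sequence with a fixed cofinal sequence of the same supremum, for all large $\alpha$, yields a nonempty subset of $\nu$, and its minimum is the small invariant. Replacing $y$ by a suitable set above $y$ cuts off an initial segment of all the sequences at once; this does not change the suprema, but it pushes the minimum up. Section~\ref{sec:ladders} carries this out for abstract sequences. Sections~\ref{sec:prelim}--\ref{sec:heights} construct the sequences from degrees, Section~\ref{sec:shift} realizes the shift, and Section~\ref{sec:proofs} collects the conclusions.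

\section{Ladders and shifts}\label{sec:ladders}

We begin with the combinatorial core, first for a single sequence. A function on an ordinal is \emph{continuous} if its value at each nonzero limit $i$ is the supremum of its values below $i$.

\begin{lemma}\label{lem:one}
Let $\nu$ be a regular uncountable cardinal and $v$ an ordinal. Let $h,e\colon\nu\to v$ be strictly increasing and cofinal, with $e$ continuous. For $0<i<\nu$ put $g(i)=\sup_{\xi<i}h(\xi)$, and let
\[
A(e,h)=\{i<\nu: i\text{ is a nonzero limit ordinal and }e(i)=g(i)\}.
\]
\begin{enumerate}
\item[(a)] $A(e,h)$ contains a club of $\nu$.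
\item[(b)] Let $i_0,j<\nu$ satisfy $h(j)\ge e(i_0)$, and let $h'(\xi)=h(j+1+\xi)$ for $\xi<\nu$. Then $\sup h'=v$ and $A(e,h')\cap(i_0+1)=\emptyset$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $0<k<\nu$ we have $g(k)\le h(k)<v$ and $e(k)<v$. Also $g$ is nondecreasing and cofinal in $v$, since $g(\xi+1)\ge h(\xi)$. So we may let $f(k)$ be the least $m>k$ with $g(m)\ge e(k)$ and $e(m)\ge g(k)$. Let $C$ be the set of nonzero limit ordinals $i<\nu$ with $f(k)<i$ for all $0<k<i$. It is club because $\nu$ is regular and uncountable. If $i\in C$, then
\[
e(i)=\sup_{0<k<i}e(k)\le\sup_{0<k<i}g(f(k))\le g(i).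
\]
Since $h(\xi)\le g(\xi+1)$, we also have $g(i)=\sup_{0<k<i}g(k)\le\sup_{0<k<i}e(f(k))\le e(i)$. So $C\subseteq A(e,h)$.

(b) The function $h'$ enumerates a tail of $h$, so $\sup h'=v$. For a nonzero limit $i\le i_0$,
\[
\sup_{\xi<i}h'(\xi)\ge h'(0)=h(j+1)>h(j)\ge e(i_0)\ge e(i). \qedhere
\]
\end{proof}

\begin{example}
Let $\nu=v=\omega_1$, let $e$ be the identity, and let $h(\xi)=\omega\cdot\xi$. For limit $i$ we get $g(i)=\omega\cdot i$, and $\omega\cdot i=i$ exactly when all exponents in the Cantor normal form of $i$ are infinite. So $A(e,h)=\{\omega^\omega\cdot\beta:0<\beta<\omega_1\}$, with minimum $\omega^\omega$. Now let $i_0=j=\omega^\omega$; then $h(j)=e(i_0)$. The shifted sequence is $h'(\xi)=\omega\cdot(\omega^\omega+1+\xi)$, and a nonzero limit $i$ is in $A(e,h')$ if and only if $\omega\cdot(\omega^\omega+1+i)=i$. As $\omega\cdot(\omega^\omega+1+i)\ge\omega^\omega+1+i\ge i$, this means $\omega^\omega+1+i=i$ and $\omega\cdot i=i$, so the minimum of $A(e,h')$ is $\omega^{\omega+1}$. The supremum has not moved, and the least point of agreement has.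
\end{example}

The sequences coming from a degree will be indexed by $\alpha<\mu$, and only their behavior for large $\alpha$ will be meaningful. The next statement is the form that we use.

\begin{proposition}\label{prop:many}
Let $\mu<\nu$ be infinite cardinals with $\nu$ regular. For $\alpha<\mu$ let $h_\alpha\colon\nu\to\mathrm{Ord}$ be strictly increasing, $v_\alpha=\sup h_\alpha$, and let $e_\alpha\colon\nu\to v_\alpha$ be strictly increasing, continuous and cofinal. Let $E$ be the set of $i<\nu$ that belong to $A(e_\alpha,h_\alpha)$ for all sufficiently large $\alpha<\mu$.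
\begin{enumerate}
\item[(a)] $E$ contains a club of $\nu$; in particular $E\ne\emptyset$.
\item[(b)] For every $i_0<\nu$ there is $j<\nu$ such that, with $h'_\alpha(\xi)=h_\alpha(j+1+\xi)$, we have $\sup h_\alpha'=v_\alpha$ and $A(e_\alpha,h'_\alpha)\cap(i_0+1)=\emptyset$ for every $\alpha<\mu$.
\end{enumerate}
\end{proposition}

\begin{proof}
(a) By Lemma~\ref{lem:one}(a), $E$ contains an intersection of $\mu<\nu$ clubs of $\nu$, which is a club.

(b) Since $e_\alpha(i_0)<v_\alpha$, there is $j_\alpha<\nu$ with $h_\alpha(j_\alpha)\ge e_\alpha(i_0)$. Let $j=\sup_{\alpha<\mu}j_\alpha$. As $\nu$ is regular and $\mu<\nu$, we have $j<\nu$. Now $h_\alpha(j)\ge h_\alpha(j_\alpha)\ge e_\alpha(i_0)$ for every $\alpha$, and Lemma~\ref{lem:one}(b) applies.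
\end{proof}

\begin{remark}
Both parts use $\mu<\nu$, and for $\mu=\nu$ regular uncountable part (a) fails. Let $e_\alpha$ be the identity on $\nu$ and $h_\alpha(\xi)=\alpha+1+\xi$ for $\alpha<\nu$. Then $i\in A(e_\alpha,h_\alpha)$ requires $\alpha+1+i=i$, hence $i>\alpha$. No $i<\nu$ satisfies this for all large $\alpha$, so $E=\emptyset$.
\end{remark}

The first case to keep in mind is $\lambda=\aleph_\omega$, $\mu=\omega$, $\nu=\omega_1$. For each $y\subseteq\aleph_\omega$ we shall produce strictly increasing sequences $h^y_n\colon\omega_1\to\omega_{n+2}$, $n<\omega$, which depend only on the degree of $y$ up to finitely many $n$. With ladders fixed in advance, $\min E$ is then a degree-invariant ordinal below $\omega_1$. For the shift we must be able to pass from $y$ to some $y'$ above $y$ with $h^{y'}_n(\xi)=h^y_n(j+1+\xi)$ for all $n$ and $\xi$.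

\section{Preliminaries}\label{sec:prelim}

From here on $\lambda$ is singular, hence a limit cardinal, and $T$ is a theory as in Theorem~\ref{thm:strong}. The reader may think of $T=\mathrm{ZC}$ throughout. We write $\le$ and $\equiv$ for $\le_T$ and $\equiv_T$, let $\eta^y$ be the least limit ordinal $\eta>\lambda$ with $L_\eta[y]\models T$, and put $M_y=L_{\eta^y}[y]$. We never use that $\le$ is transitive. We do use that
\begin{equation}\label{eq:easy}
x\in\mathcal P(\lambda)\cap L_{\lambda+\omega}[y]\ \Longrightarrow\ x\le y,
\end{equation}
which holds because $\eta^y\ge\lambda+\omega$.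

\begin{lemma}\label{lem:zc}
$T=\mathrm{ZC}$ satisfies the hypothesis of Theorem~\ref{thm:strong}, and every Zermelo ordinal is a limit ordinal. So for $T=\mathrm{ZC}$ the relation $\le_T$ is $\le_Z$.
\end{lemma}

\begin{proof}
The theory $\mathrm{ZC}$ is recursive. Let $y\subseteq\lambda$. Always $L_\theta[y]\subseteq V_\theta^{L[y]}$. If $\theta$ is a limit ordinal closed under $\alpha\mapsto\min\{\beta:V_\alpha^{L[y]}\subseteq L_\beta[y]\}$, then equality holds. There are such $\theta>\lambda$, and for them $L_\theta[y]=V_\theta^{L[y]}\models\mathrm{ZC}$, because $L[y]\models\mathrm{ZFC}$ and $\theta>\omega$ is a limit.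

Suppose $\eta=\delta+1$ were a Zermelo ordinal for $y$. Then $\delta\in L_\eta[y]$. The elements of $L_{\delta+1}[y]$ are subsets of $L_\delta[y]$, and $\delta\notin L_\delta[y]$; so $\{\delta\}\notin L_\eta[y]$, and Pairing fails.
\end{proof}

\subsection*{Relativized constructibility}

Recall that $L_{\gamma+1}[y]$ consists of the subsets of $L_\gamma[y]$ definable with parameters over $(L_\gamma[y],\in,y\cap L_\gamma[y])$, with unions at limits. Thus $L_\gamma[y]\cap\mathrm{Ord}=\gamma$, and $y\in L_{\lambda+1}[y]$ for $y\subseteq\lambda$. Let $\mathrm{ZFC}^-$ be ZFC without Power Set, with Collection, and with Choice in the form ``every set can be well-ordered''. For a structure $N$ and $P\subseteq N$, let $\mathrm{Hull}^N(P)$ be the set of elements of $N$ definable in $(N,\in)$ by a first-order formula with parameters from $P$. We use the following facts, for $y\subseteq\lambda$ and limit $\eta>\lambda$.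

\begin{enumerate}
\item[(F1)] The map $\gamma\mapsto L_\gamma[y]$, $\gamma<\eta$, and the canonical well-order $<_y$ of $L_\eta[y]$ are definable over $L_\eta[y]$ from $y$, uniformly in $\eta$. Each $L_\gamma[y]$ is an initial segment of $<_y$, so $<_y$ is end-extended as $\eta$ grows. Definable Skolem functions therefore give $\mathrm{Hull}^{L_\eta[y]}(P)\prec L_\eta[y]$ whenever $y\in P$.
\item[(F2)] (Condensation) If $X\prec L_\eta[y]$ and $\lambda\cup\{\lambda,y\}\subseteq X$, then the transitive collapse of $X$ is $L_{\bar\eta}[y]$ for a limit ordinal $\bar\eta$ with $\lambda<\bar\eta\le\eta$. The collapse fixes $\lambda$, $y$ and all ordinals below $\lambda$.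
\item[(F3)] If $L_\eta[y]\models\mathrm{ZFC}^-$ and $x\in\mathcal P(\lambda)\cap L_\eta[y]$, then $L_\eta[x]=L[x]^{L_\eta[y]}\subseteq L_\eta[y]$ and $L_\eta[x]\models\mathrm{ZFC}^-$.
\item[(F4)] If $\theta>\lambda$ is a regular cardinal, then $L_\theta[y]\models\mathrm{ZFC}^-$.
\end{enumerate}

\begin{proof}[Proof of (F3) and (F4)]
(F3) The first claim is the absoluteness of the hierarchy. For the second, work in $L_\eta[y]$. By Collection, each formula is reflected from $L[x]$ to unboundedly many $L_\gamma[x]$; so an instance of Separation in $L[x]$ defines a set over some $L_\gamma[x]$, and this set belongs to $L_{\gamma+1}[x]$. Collection in $L[x]$ follows from Replacement applied to the map sending $u$ to the least $\gamma$ such that $L_\gamma[x]$ contains a witness for $u$. Choice follows from $<_x$, and the remaining axioms are immediate.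

(F4) We have $|L_\gamma[y]|<\theta$ for $\gamma<\theta$, and $\theta$ is regular. So the least levels containing witnesses for the elements of a given set are bounded below $\theta$, which is Collection. By the same closure, every formula is reflected from $L_\theta[y]$ to a club of levels $L_\gamma[y]$, which gives Separation. Choice follows from $<_y$, and the remaining axioms are immediate.
\end{proof}

\subsection*{Coding}

Let $\langle\cdot,\cdot\rangle$ be Gödel pairing of ordinals. For $\zeta=\omega\beta+n$ with $n<\omega$ put $\zeta^0=\omega\beta+2n$ and $\zeta^1=\omega\beta+2n+1$. Uncountable cardinals are closed under these operations. For $a,b\subseteq\lambda$ let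
\[
a\oplus b=\{\zeta^0:\zeta\in a\}\cup\{\zeta^1:\zeta\in b\}\subseteq\lambda .
\]

\begin{lemma}[Decoding]\label{lem:decode}
Let $a\subseteq\lambda$ and $i<\lambda$. The sets $\{\zeta<\lambda:\zeta^0\in a\}$, $\{\zeta<\lambda:\zeta^1\in a\}$, $\{\zeta<\lambda:\langle i,\zeta\rangle\in a\}$ and $\{\zeta<\lambda:\langle i,\zeta\rangle^0\in a\}$ lie in $L_{\lambda+\omega}[a]$.
\end{lemma}

\begin{proof}
Regular uncountable cardinals $\kappa$ are cofinal in the limit cardinal $\lambda$, and for these $L_\kappa\models\mathrm{ZFC}^-$, by the proof of (F4). The operations are defined by recursions that are absolute for transitive models of $\mathrm{ZFC}^-$, so on ordinals below $\kappa$ their values, together with witnesses for the recursions, are found in $L_\kappa\subseteq L_\lambda[a]$. Since $L_\lambda[a]$ is transitive, witnesses in it are genuine. So the operations on $\lambda$ have $\Sigma_1$ definitions over $L_\lambda[a]$, and the four sets are definable over $(L_\lambda[a],\in,a)$. Hence they lie in $L_{\lambda+1}[a]$.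
\end{proof}

The next lemma isolates how joins of cone bases are used. If a function with values below $\nu$ can be raised past any bound by passing from $a$ to a set of the form $a\oplus b$, then unboundedly many of its values are taken in every cone.

\begin{lemma}\label{lem:reduction}
Let $\nu<\lambda$ be an infinite cardinal, and let $f\colon\mathcal P(\lambda)\to\nu$ have the following property: for all $a\subseteq\lambda$ and $i_0<\nu$ there is $a'\subseteq\lambda$ with $a=\{\zeta<\lambda:\zeta^0\in a'\}$ and $f(a')>i_0$. Then the set $I$ of all $i<\nu$ such that $f^{-1}\{i\}$ meets every cone is unbounded in $\nu$.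
\end{lemma}

\begin{proof}
Suppose $I\subseteq i_0+1$ with $i_0<\nu$. For $i\in\nu\setminus I$ choose $a_i$ such that $f^{-1}\{i\}$ is disjoint from the cone with base $a_i$; for $i\in I$ let $a_i=\emptyset$. Let $a=\{\langle i,\zeta\rangle:i<\nu,\ \zeta\in a_i\}\subseteq\lambda$, and take $a'$ for $a$ and $i_0$. Then $i:=f(a')>i_0$, so $i\notin I$. But $a_i=\{\zeta:\langle i,\zeta\rangle^0\in a'\}\in L_{\lambda+\omega}[a']$ by Lemma~\ref{lem:decode}, so $a_i\le a'$ by \eqref{eq:easy}. Thus $a'$ is an element of $f^{-1}\{i\}$ in the cone with base $a_i$, a contradiction.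
\end{proof}

\subsection*{Fixed data}

Let $\mu=\mathrm{cf}(\lambda)$, and let $\nu$ be a regular cardinal with $\mu<\nu<\lambda$; it exists because $\lambda$ is a singular limit cardinal, e.g.\ $\nu=\mu^+$. (In the proof of Theorem~\ref{thm:strong} we choose $\nu$ depending on $\rho$.) Fix
\begin{itemize}
\item a strictly increasing sequence $\langle\kappa_\alpha:\alpha<\mu\rangle$ of regular cardinals cofinal in $\lambda$ with $\kappa_0>\nu$, and put $\vartheta_\alpha=\sup(\{\nu\}\cup\{\kappa_\beta:\beta<\alpha\})$;
\item for each $v<\lambda$ with $\mathrm{cf}(v)=\nu$, a strictly increasing, continuous, cofinal map (a \emph{ladder}) $e_v\colon\nu\to v$.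
\end{itemize}
Since $\alpha<\mu<\kappa_\alpha$ and $\kappa_\alpha$ is regular, $\nu\le\vartheta_\alpha<\kappa_\alpha$. Every $\zeta<\lambda$ is below some $\kappa_\beta$, hence below $\vartheta_\alpha$ for all $\alpha>\beta$. All these data amount to sets of finite tuples of ordinals below $\lambda$, so they are coded by a single $q\subseteq\lambda$. For $\lambda=\aleph_\omega$ and $\nu=\omega_1$ we may take $\kappa_n=\aleph_{n+2}$, and then $\vartheta_n=\aleph_{n+1}$.

\section{Good ordinals}\label{sec:good}

By the minimality of $\eta^y$, the structure $M_y$ is generated by $y$, $\lambda$ and the ordinals below $\lambda$.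

\begin{lemma}\label{lem:hullM}
Every element of $M_y$ is definable in $M_y$ from parameters in $\lambda\cup\{\lambda,y\}$.
\end{lemma}

\begin{proof}
Let $X=\mathrm{Hull}^{M_y}(\lambda\cup\{\lambda,y\})\prec M_y$, and let $\pi\colon X\cong L_{\bar\eta}[y]$ be its collapse. By (F2), $\bar\eta$ is a limit ordinal with $\lambda<\bar\eta\le\eta^y$. Since $L_{\bar\eta}[y]\models T$, minimality gives $\bar\eta=\eta^y$, so $\pi$ maps $X$ onto $M_y$. Let $u\in M_y$ and $u=\pi(w)$, where $w\in X$ is the unique solution in $M_y$ of $\varphi(\cdot,\bar p)$ with $\bar p$ from $\lambda\cup\{\lambda,y\}$. As $\pi$ fixes $\bar p$ and $X\prec M_y$, we get $M_y\models\varphi(u,\bar p)$. Hence $u=w\in X$.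
\end{proof}

\begin{remark}\label{rem:bernstein}
In $V$, determinacy fails by a Bernstein construction. By Lemma~\ref{lem:hullM}, $|M_y|=\lambda$, so at most $\lambda$ sets $z$ satisfy $z\equiv y$, and the classes of the equivalence relation generated by $\equiv$ have size at most $\lambda$. A cone with base $a$ contains the $2^\lambda$ sets $a\oplus x$, $x\subseteq\lambda$. List all cones in order type $2^\lambda$ and choose recursively, in each of them, elements of two distinct classes that were not chosen before; this is possible, as fewer than $2^\lambda$ classes of size at most $\lambda<2^\lambda$ have been used. Let $A$ be the union of the classes chosen first. Then $A$ is degree invariant, and neither $A$ nor its complement contains a cone. Nothing puts this $A$ into $L(\mathcal P(\lambda))$.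
\end{remark}

We need $\nu$ structures rather than one, and they should be the same for equivalent $y$ and $z$; so far nothing guarantees that even $M_y=M_z$. Both needs are met by levels closed under the operation $x\mapsto\eta^x$.

\begin{definition}
An ordinal $\eta>\lambda$ is \emph{good for $y$} if $L_\eta[y]\models\mathrm{ZFC}^-$ and $\eta^x<\eta$ for every $x\in\mathcal P(\lambda)\cap L_\eta[y]$.
\end{definition}

Such an $\eta$ is a limit ordinal, and $\eta^y<\eta$. Goodness is a first-order property of $L_\eta[y]$ in the parameter $\lambda$: by (F3) and the absoluteness of satisfaction in set structures, $\eta>\lambda$ is good for $y$ if and only if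
\begin{equation}\label{eq:good}
L_\eta[y]\models\mathrm{ZFC}^-+\text{``every }x\subseteq\lambda\text{ has a limit ordinal }\gamma>\lambda\text{ with }L_\gamma[x]\models T\text{''}.
\end{equation}
Here recursiveness of $T$ is used: it lets us express $L_\gamma[x]\models T$ absolutely and without a parameter for $T$. By (F4), every regular cardinal $\theta>\lambda$ with $\theta>\sup_{x\subseteq\lambda}\eta^x$ is good for every $y$. So we may let $\langle\eta^y_\xi:\xi<\nu\rangle$ enumerate increasingly the first $\nu$ ordinals good for $y$, and put $N^y_\xi=L_{\eta^y_\xi}[y]$.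

Let $\mathrm{enum}(\zeta,\gamma,y,\lambda)$ be the formula ``$\gamma$ is good for $y$, and the set of $\gamma'<\gamma$ good for $y$ has order type $\zeta$''. If $\eta>\lambda$, $L_\eta[y]\models\mathrm{ZFC}^-$ and $\zeta,\gamma<\eta$, this formula is evaluated correctly in $L_\eta[y]$. Indeed, for $\gamma'\le\gamma$ the structure $L_{\gamma'}[y]$ and its satisfaction relation are in $L_\eta[y]$, so by \eqref{eq:good} goodness of $\gamma'$ is absolute; the set of good $\gamma'<\gamma$ is in $L_\eta[y]$ by Separation, and its order type is computed there.

\begin{lemma}\label{lem:transfer}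
Let $\eta$ be good for $y$ and $x\in\mathcal P(\lambda)\cap L_\eta[y]$. Then $\eta$ is good for $x$. If moreover $y\in L_\eta[x]$, then $L_\eta[x]=L_\eta[y]$.
\end{lemma}

\begin{proof}
By (F3), $L_\eta[x]\models\mathrm{ZFC}^-$ and $L_\eta[x]\subseteq L_\eta[y]$, so $\eta^w<\eta$ for every $w\in\mathcal P(\lambda)\cap L_\eta[x]$. If $y\in L_\eta[x]$, then (F3) applied to $L_\eta[x]$ gives $L_\eta[y]\subseteq L_\eta[x]$.
\end{proof}

\begin{lemma}\label{lem:invN}
If $y\equiv z$, then $y$ and $z$ have the same good ordinals, and $L_\eta[y]=L_\eta[z]$ for each of them. In particular $N^y_\xi=N^z_\xi$ for all $\xi<\nu$.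
\end{lemma}

\begin{proof}
Let $\eta$ be good for $y$. Then $\eta^y<\eta$, so $z\in L_{\eta^y}[y]\subseteq L_\eta[y]$, and $\eta$ is good for $z$ by Lemma~\ref{lem:transfer}. Hence $\eta^z<\eta$ and $y\in L_{\eta^z}[z]\subseteq L_\eta[z]$, so $L_\eta[y]=L_\eta[z]$ by Lemma~\ref{lem:transfer} again. The situation is symmetric in $y$ and $z$.
\end{proof}

\begin{lemma}\label{lem:hullN}
For $j<\nu$, every element of $N^y_j$ is definable in $N^y_j$ from parameters in $\lambda\cup\{\lambda,y\}$. In particular $|N^y_j|=\lambda$.
\end{lemma}

\begin{proof}
Let $X=\mathrm{Hull}^{N^y_j}(\lambda\cup\{\lambda,y\})$, with collapse $L_{\bar\eta}[y]$ and $\lambda<\bar\eta\le\eta^y_j$. By elementarity and \eqref{eq:good}, $\bar\eta$ is good for $y$. Moreover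
\[
N^y_j\models\forall\zeta<j\,\exists\gamma\,\mathrm{enum}(\zeta,\gamma,y,\lambda)\ \wedge\ \neg\exists\gamma\,\mathrm{enum}(j,\gamma,y,\lambda),
\]
and $j<\lambda$ is fixed by the collapse, so $L_{\bar\eta}[y]$ satisfies the same statement. Since $L_{\bar\eta}[y]$ evaluates $\mathrm{enum}$ correctly, the good ordinals for $y$ below $\bar\eta$ have order type $j$, that is, $\bar\eta=\eta^y_j$. Now finish as in Lemma~\ref{lem:hullM}: the collapse maps $X$ onto $N^y_j$ and fixes the parameters, so every $u\in N^y_j$ satisfies the definition of its preimage and is equal to it.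
\end{proof}

\section{Heights of hulls}\label{sec:heights}

For $\alpha<\mu$ and $\xi<\nu$ let
\[
h^y_\alpha(\xi)=\sup\bigl(\kappa_\alpha\cap\mathrm{Hull}^{N^y_\xi}(\vartheta_\alpha\cup\{\vartheta_\alpha,\kappa_\alpha,\lambda,y\})\bigr).
\]
The hull has size at most $|\vartheta_\alpha|+\aleph_0<\kappa_\alpha$ and $\kappa_\alpha$ is regular, so $h^y_\alpha(\xi)<\kappa_\alpha$. The generators serve two purposes. Having all ordinals below $\vartheta_\alpha$ makes the hull insensitive, for large $\alpha$, to finitely many parameters below $\lambda$. Having $\nu\subseteq\vartheta_\alpha$, together with $\vartheta_\alpha$ and $\kappa_\alpha$ themselves, makes the heights increase with $\xi$.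

\begin{lemma}\label{lem:increase}
If $\xi<\xi'<\nu$, then $h^y_\alpha(\xi)<h^y_\alpha(\xi')$ for all $\alpha<\mu$.
\end{lemma}

\begin{proof}
The structure $N^y_\xi$ is an element of $N^y_{\xi'}$ and is definable there from $y,\lambda,\xi$ via $\mathrm{enum}$. Using the satisfaction relation of this set structure, $N^y_{\xi'}$ defines the hull in the definition of $h^y_\alpha(\xi)$, and hence $h^y_\alpha(\xi)+1<\kappa_\alpha$, from $y,\lambda,\xi,\vartheta_\alpha,\kappa_\alpha$. Since $\xi\in\nu\subseteq\vartheta_\alpha$, the ordinal $h^y_\alpha(\xi)+1$ lies in the hull that defines $h^y_\alpha(\xi')$.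
\end{proof}

\begin{lemma}\label{lem:invh}
If $y\equiv z$, there is $\alpha_0<\mu$ such that $h^y_\alpha(\xi)=h^z_\alpha(\xi)$ for all $\alpha\in[\alpha_0,\mu)$ and all $\xi<\nu$.
\end{lemma}

\begin{proof}
The point is to find finitely many parameters that work for all $\xi$ at once, and $M_y$ provides them. Since $z\in M_y$, Lemma~\ref{lem:hullM} gives a finite $F\subseteq\lambda$ such that $z$ is definable in $M_y$ from parameters in $F\cup\{\lambda,y\}$. As $\eta^y<\eta^y_\xi$, the structure $M_y$ is definable in $N^y_\xi$ from $y$ and $\lambda$. So $z\in\mathrm{Hull}^{N^y_\xi}(F\cup\{\lambda,y\})$ for every $\xi<\nu$. Exchanging $y$ and $z$, we get a finite $F'\subseteq\lambda$ with $y\in\mathrm{Hull}^{N^z_\xi}(F'\cup\{\lambda,z\})$ for every $\xi<\nu$. Choose $\alpha_0$ with $F\cup F'\subseteq\vartheta_\alpha$ for all $\alpha\ge\alpha_0$. Since $N^y_\xi=N^z_\xi$ by Lemma~\ref{lem:invN}, for $\alpha\ge\alpha_0$ each of the two hulls defining $h^y_\alpha(\xi)$ and $h^z_\alpha(\xi)$ contains the generators of the other, so they coincide.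
\end{proof}

Put $v^y_\alpha=\sup_{\xi<\nu}h^y_\alpha(\xi)$. Since $\nu<\kappa_\alpha$ and $\kappa_\alpha$ is regular, $v^y_\alpha<\kappa_\alpha<\lambda$. By Lemma~\ref{lem:increase}, $\mathrm{cf}(v^y_\alpha)=\nu$, so the ladder $e_{v^y_\alpha}$ is defined. With $A(\cdot,\cdot)$ as in Lemma~\ref{lem:one}, let
\[
E(y)=\{i<\nu: i\in A(e_{v^y_\alpha},h^y_\alpha)\text{ for all sufficiently large }\alpha<\mu\},\qquad f(y)=\min E(y).
\]
By Proposition~\ref{prop:many}(a), $E(y)$ contains a club of $\nu$, so $f\colon\mathcal P(\lambda)\to\nu$ is defined everywhere. By Lemma~\ref{lem:invh}, if $y\equiv z$ then $h^y_\alpha=h^z_\alpha$ for all large $\alpha$; then also $v^y_\alpha=v^z_\alpha$ and the same ladder is used on both sides. Hence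
\begin{equation}\label{eq:inv}
y\equiv z\ \Longrightarrow\ E(y)=E(z)\text{ and }f(y)=f(z).
\end{equation}

\section{Realizing the shift}\label{sec:shift}

To shift the sequences of $y$ by $j+1$ we want a set $y'$ above $y$ whose good ordinals are those of $y$ with the first $j+1$ removed. This is achieved by adding to $y$ a code for the ordinal $\eta^y_j$: a transitive $\mathrm{ZFC}^-$ model containing the code has height greater than $\eta^y_j$. The code must already lie in $N^y_{j+1}$, so that nothing else is lost. It must also be definable from parameters in all our hulls, so that the heights are unchanged \emph{for every} $\alpha$ and the suprema $v^y_\alpha$, hence the ladders, stay the same.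

\begin{lemma}\label{lem:shift}
For $y\subseteq\lambda$ and $j<\nu$ there is $R\subseteq\lambda$ such that $y'=y\oplus R$ satisfies $h^{y'}_\alpha(\xi)=h^y_\alpha(j+1+\xi)$ for all $\alpha<\mu$ and $\xi<\nu$.
\end{lemma}

\begin{proof}
\emph{Choice of $R$.} Since $N^y_j\in N^y_{j+1}$, the model $N^y_{j+1}$ contains the map that sends a formula $\varphi$ and a tuple $\bar p\in\lambda^{<\omega}$ to the element of $N^y_j$ defined there by $\varphi(\cdot,\bar p,\lambda,y)$, and to $\emptyset$ if there is no such element. By Lemma~\ref{lem:hullN} this map is onto $N^y_j\supseteq\eta^y_j$. So $|\eta^y_j|=\lambda$ in $N^y_{j+1}$, and $N^y_{j+1}$ contains some $R\subseteq\lambda$ that codes, via Gödel pairing, a well-order of $\lambda$ of type $\eta^y_j$. Let $R$ be the $<_y$-least one. Models of $\mathrm{ZFC}^-$ compute the order types of their well-orders, so coding such a well-order is absolute between the $N^y_\xi$ with $j<\xi<\nu$. As $<_y$ is end-extended, $R$ is the $<_y$-least such set in each of these models. Since $\eta^y_j$ is definable in them from $y,\lambda,j$ via $\mathrm{enum}$, it follows that for $j<\xi<\nu$,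
\begin{equation}\label{eq:defR}
R\text{ is definable in }N^y_\xi\text{ from }y,\lambda,j .
\end{equation}
Let $y'=y\oplus R$. By Lemma~\ref{lem:decode}, $y,R\in L_{\lambda+\omega}[y']$. Also $y'\in N^y_{j+1}$.

\emph{Claim. The good ordinals for $y'$ are exactly the good ordinals $\eta\ge\eta^y_{j+1}$ for $y$, and $L_\eta[y']=L_\eta[y]$ for these.}

First let $\eta$ be good for $y'$. Then $\eta>\eta^{y'}\ge\lambda+\omega$, so $y,R\in L_\eta[y']$, and $\eta$ is good for $y$ by Lemma~\ref{lem:transfer}. Collapsing the well-order coded by $R$ inside $L_\eta[y']\models\mathrm{ZFC}^-$ shows $\eta^y_j<\eta$. So $\eta\ge\eta^y_{j+1}$, hence $y'\in N^y_{j+1}\subseteq L_\eta[y]$, and Lemma~\ref{lem:transfer} gives $L_\eta[y']=L_\eta[y]$.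

Conversely, let $\eta\ge\eta^y_{j+1}$ be good for $y$. Then $y'\in N^y_{j+1}\subseteq L_\eta[y]$, so $\eta$ is good for $y'$ by Lemma~\ref{lem:transfer}. Moreover $y\in L_{\lambda+\omega}[y']\subseteq L_\eta[y']$, so $L_\eta[y']=L_\eta[y]$.

\emph{Heights.} By the claim, $\eta^{y'}_\xi=\eta^y_{j+1+\xi}$ and $N^{y'}_\xi=N^y_{j+1+\xi}$ for $\xi<\nu$. In this model $y'$ is definable from $y,\lambda,j$ by \eqref{eq:defR}, with $j\in\nu\subseteq\vartheta_\alpha$ for every $\alpha$, and $y$ is definable from $y'$ and $\lambda$. So for every $\alpha<\mu$ the hulls defining $h^{y'}_\alpha(\xi)$ and $h^y_\alpha(j+1+\xi)$ are equal.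
\end{proof}

\begin{proposition}\label{prop:push}
For $a\subseteq\lambda$ and $i_0<\nu$ there is $a'\subseteq\lambda$ with $a=\{\zeta<\lambda:\zeta^0\in a'\}$ and $f(a')>i_0$.
\end{proposition}

\begin{proof}
Apply Proposition~\ref{prop:many}(b) to the sequences $h_\alpha^a$ and the ladders $e_{v^a_\alpha}$ to get $j<\nu$, and then Lemma~\ref{lem:shift} to $a$ and $j$ to get $a'=a\oplus R$. The sequences of $a'$ are the shifted ones, so $v^{a'}_\alpha=v^a_\alpha$ and the ladders of $a$ and $a'$ are the same. By Proposition~\ref{prop:many}(b), $A(e_{v^{a'}_\alpha},h^{a'}_\alpha)\cap(i_0+1)=\emptyset$ for every $\alpha<\mu$. Hence $E(a')\cap(i_0+1)=\emptyset$ and $f(a')>i_0$.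
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
Let $\rho<\lambda$ be a nonzero cardinal. Carry out the construction with the regular cardinal $\nu=\max(\mu,\rho)^+$, which is below the limit cardinal $\lambda$. By Proposition~\ref{prop:push} the function $f$ satisfies the hypothesis of Lemma~\ref{lem:reduction}, so the set $I$ of $i<\nu$ such that $f^{-1}\{i\}$ meets every cone is unbounded in $\nu$. Thus $|I|=\nu\ge\rho$. Partition $I$ into nonempty sets $I_r$, $r<\rho$. Define $c\colon\nu\to\rho$ by $c(i)=r$ for $i\in I_r$ and $c(i)=0$ for $i\in\nu\setminus I$, and put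
\[
A_r=\{y\subseteq\lambda:c(f(y))=r\}\qquad(r<\rho).
\]
These $\rho$ sets are disjoint and cover $\mathcal P(\lambda)$. Each $A_r$ meets every cone, since it includes $f^{-1}\{i\}$ for any $i\in I_r$, and each is degree invariant by \eqref{eq:inv}.

\emph{Definability.} We have $H(\lambda^+)\models\mathrm{ZFC}^-$, and $\lambda$ is its largest cardinal. Let $y\subseteq\lambda$. By Lemma~\ref{lem:hullN} each $N^y_\xi$ is a transitive set of size $\lambda$, so $\langle N^y_\xi:\xi<\nu\rangle\in H(\lambda^+)$. For $\gamma<\lambda^+$ the structure $L_\gamma[y]$ and its satisfaction relation belong to $H(\lambda^+)$, so by \eqref{eq:good} goodness of $\gamma$ for $y$ is evaluated correctly there. Hence the sequence $\langle N^y_\xi:\xi<\nu\rangle$ is definable over $H(\lambda^+)$ from $y$ and $q$, uniformly in $y$. The functions $h^y_\alpha$, the ordinals $v^y_\alpha$, the set $E(y)$ and $f(y)$ are then computed from this sequence and the data coded by $q$. The function $c\colon\nu\to\rho$ is coded by a subset of $\lambda$. Combining this code with $q$ we get a parameter $p\subseteq\lambda$ from which $\{(r,y):y\in A_r\}$ is definable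 over $H(\lambda^+)$.

\emph{Failure of determinacy.} Let $W\subseteq V$ be a transitive model of ZF with $\mathrm{Ord}\cup\mathcal P(\lambda)\subseteq W$; for instance $W=L(\mathcal P(\lambda))$. The hierarchies $L_\gamma[y]$ and satisfaction in their levels are absolute, so $\eta^y$, $\le$, $\equiv$ and cones are the same in $W$ and in $V$. Every set whose transitive closure has size at most $\lambda$ is obtained, by a Mostowski collapse, from a relation coded by a subset of $\lambda$, and this collapse can be performed in $W$. Therefore $H(\lambda^+)$, the set of all sets whose transitive closure has size at most $\lambda$, is the same in $W$ and in $V$. Take $\rho=2$. The sets $A_0$ and $A_1$ are definable over $H(\lambda^+)$ from a parameter in $\mathcal P(\lambda)\subseteq W$, so they belong to $W$. They are complementary and degree invariant, and each meets every cone, so neither contains a cone.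
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Lemma~\ref{lem:zc}, $T=\mathrm{ZC}$ is allowed in Theorem~\ref{thm:strong}, and $\le_T$ is then $\le_Z$. Take $W=L(\mathcal P(\lambda))$.
\end{proof}

\begin{remark}
Singularity of $\lambda$ enters through the regular cardinal $\nu$ with $\mathrm{cf}(\lambda)<\nu<\lambda$. The inequality $\mathrm{cf}(\lambda)<\nu$ is used in both parts of Proposition~\ref{prop:many}. The inequality $\nu<\lambda$ allows $\nu<\kappa_\alpha$, so that $v^y_\alpha<\kappa_\alpha$, and it allows the parameters $\xi,j\in\nu\subseteq\vartheta_\alpha$ in the hulls; it also leaves room to code $\nu$ bases in Lemma~\ref{lem:reduction}. The Axiom of Choice in $V$ supplies the ladders and the bases; these are collected into subsets of $\lambda$, so no choice is needed in $L(\mathcal P(\lambda))$. For regular $\lambda$ there is no room for such a $\nu$. There we rely on Proposition~\ref{prop:known}, and we do not claim the partition statement of Theorem~\ref{thm:strong}.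
\end{remark}

\begin{thebibliography}{1}
\bibitem{HDT}
\emph{Large Cardinals And Higher Degree Theory},
\texttt{http://math0.bnu.edu.cn/\~{}shi/research/HDT.pdf}.
\end{thebibliography}
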